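# Centralizers of subspaces of a complemented chief factor: bounded dimension fails, and the correct order is logarithmic

## The space of values of all functionals

Take the plane $X=\mathbb F_3^2$. Its dual has four lines, and we pick one functional from each: $a,\ b,\ a+b,\ a-b$. Record all four values at once:
$$W=\{(a,\,b,\,a+b,\,a-b): a,b\in\mathbb F_3\}\le \mathbb F_3^4 .$$
The plane $W$ has four lines, spanned by
$$(0,1,1,-1),\qquad (1,0,1,1),\qquad (1,-1,0,-1),\qquad (1,1,-1,0).$$
Each of these vectors has exactly one zero, and the zero is in a different place each time. So no coordinate vanishes on all of $W$, yet every line of $W$ lies in a coordinate hyperplane. Here is the same construction in general.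

**Lemma 1.** Let $F$ be a finite field, $X=F^d$ with $d\ge 1$, and let $f_1,\dots,f_n$ be nonzero functionals on $X$ such that every $1$-dimensional subspace of the dual $X^{\rm dual}$ contains at least one $f_i$. Put $W=\{(f_1(x),\dots,f_n(x)):x\in X\}\le F^n$. Then $\dim W=d$; no coordinate vanishes identically on $W$; and for every proper subspace $W^*<W$ there is an $i$ such that the $i$-th coordinate vanishes on all of $W^*$.

**Proof.** The $f_i$ span $X^{\rm dual}$, so a vector killed by all of them is $0$. Hence $x\mapsto (f_i(x))_i$ is injective and $\dim W=d$. The $i$-th coordinate does not vanish identically on $W$ because $f_i\neq 0$. Let $W^*<W$ be proper, with preimage $X^*<X$. A proper subspace of $X$ is annihilated by some nonzero functional $f$. The line spanned by $f$ contains some $f_i$, so $f_i$ is a nonzero multiple of $f$ and vanishes on $X^*$. That says that the $i$-th coordinate vanishes on $W^*$. $\blacksquare$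

What is this for? Let $r_i$ be the linear map on $\mathbb F_3^n$ that changes the sign of the $i$-th coordinate and fixes the others. A set of vectors is fixed pointwise by $r_i$ exactly when its $i$-th coordinates are all $0$. By Lemma 1, no $r_i$ fixes $W$ pointwise, but every proper subspace of $W$ is fixed pointwise by some $r_i$. So if a group containing all the $r_i$ acts, the pointwise centralizer of $W$ cannot be detected on any smaller subspace, and $\dim W=d$ is ours to choose. This will answer a question about solvable groups.

## Complemented chief factors and a bounded-dimension question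

All groups are finite, and actions are written on the right, so $gh$ means "first $g$, then $h$".

**Definition.** A *chief factor* of $G$ is a quotient $H/K$ with $K<H$ both normal in $G$ and $H/K$ a minimal normal subgroup of $G/K$. It is *complemented* if there is a subgroup $L$ with $K\le L\le G$, $LH=G$ and $L\cap H=K$.

In $S_4$ the Klein group $V_4$ is a chief factor $V_4/1$, complemented by $S_3$. In the cyclic group $C_4$ the subgroup of order $2$ is a chief factor that is not complemented, since a complement would be another subgroup of order $2$ and there is none.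

If $G$ is solvable, every chief factor is elementary abelian and is an irreducible $G$-module under conjugation. For an irreducible finite $G$-module $V$, the ring $\operatorname{End}_G(V)$ of additive endomorphisms commuting with $G$ is a finite field: Schur's lemma makes it a division ring, and a finite division ring is a field. Write $F=\operatorname{End}_G(V)$. Then $V$ is an $F$-space on which $G$ acts $F$-linearly. For $V=V_4$ and $G=S_4$ the group induced on $V\cong\mathbb F_2^2$ is $\mathrm{GL}(2,2)$, so $F=\mathbb F_2$ and $\dim_FV=2$. For $V=V_4$ and $G=A_4$ only a group of order $3$ is induced, so $F=\mathbb F_4$ and $\dim_FV=1$.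

For $W\subseteq V$ let $C_G(W)=\{g\in G: wg=w \text{ for all } w\in W\}$. The question, stated as Conjecture 2 in "Intersections of Maximal Subgroups in Finite Solvable Groups", is this.

> Is there a constant $\gamma$ such that for every finite solvable $G$, every $G$-module $V$ isomorphic to a complemented chief factor of $G$, and every $\operatorname{End}_G(V)$-subspace $W\le V$, there is an $\operatorname{End}_G(V)$-subspace $W^*\le W$ with (i) $C_G(W^*)=C_G(W)$ and (ii) $\dim_{\operatorname{End}_G(V)} W^*\le\gamma$?

One constant must serve all $G,V,W$. The answer is no.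

**Theorem A.** For every $d\ge 1$ there are a finite solvable group $G$, a complemented chief factor $V$ of $G$ with $\operatorname{End}_G(V)=\mathbb F_3$, and a subspace $W\le V$ with $\dim W=d$, such that $C_G(W^*)\ne C_G(W)$ for every proper subspace $W^*<W$. Hence any $W^*\le W$ satisfying (i) equals $W$ and has dimension $d$, so no $\gamma$ exists.

**Small cases.** If $\dim_FV=1$, then $W$ is $0$ or $V$, and $W^*=W$ has dimension at most $1$. In general $W^*=W$ always satisfies (i), so $\dim_F V$ is a trivial bound and only large dimension is interesting.

**Why $W=V$ is the wrong choice.** Suppose all signed cyclic permutations act on $V=\mathbb F_3^n$. One might try the largest subspace, $W=V$. But let $g$ be given by $e_ig=\varepsilon_ie_{\pi(i)}$ with $\varepsilon_i=\pm1$ and $\pi$ a power of an $n$-cycle. If $g$ fixes $(1,\dots,1)$, then all $\varepsilon_i=1$. If it also fixes $e_1$, then $\pi(1)=1$, so $\pi=1$. Thus $W^*=\langle (1,\dots,1),e_1\rangle$ already has the same centralizer as $V$, and dimension at most $2$ suffices. The vector $(1,\dots,1)$, with no zero coordinate, did the damage. We need a $W$ whose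 proper subspaces all miss some coordinate that $W$ uses, and that is what Lemma 1 supplies.

## Signed permutations over $\mathbb F_3$: proof of Theorem A

We first need a criterion that produces complemented chief factors with a prescribed endomorphism field. It will be used four times.

**Lemma 2.** Let $F$ be a finite field, $V=U_1\oplus\dots\oplus U_n$ an $F$-space with all $U_i\ne0$, and let $H\le\mathrm{GL}_F(V)$ be solvable and permute the set $\{U_1,\dots,U_n\}$ transitively. Suppose that for each $i$ there is a subgroup $T_i\le H$ that fixes all vectors of $U_j$ for $j\ne i$, maps $U_i$ to itself, and satisfies: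

1. $T_i$ fixes no nonzero vector of $U_i$;
2. the only $T_i$-invariant additive subgroups of $U_i$ are $0$ and $U_i$;
3. the only additive endomorphisms of $U_i$ commuting with $T_i$ are the $F$-scalars.

Then in the semidirect product $G=V\rtimes H$, which is solvable, $V$ is a complemented chief factor and $\operatorname{End}_G(V)=F$.

**Proof.** *Irreducibility.* Let $Y\ne0$ be an $H$-invariant additive subgroup of $V$. Take $v\in Y$ with some component $v_i\ne0$. By (1) there is $t\in T_i$ with $v_it\ne v_i$. Since $t$ fixes the other components, $vt-v=v_it-v_i$ is a nonzero element of $Y\cap U_i$. By (2), $U_i\le Y$. By transitivity all $U_j\le Y$, so $Y=V$.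

*Endomorphisms.* Let $\varphi$ be an additive endomorphism commuting with $H$, and let $v\in U_i$. For $j\neq i$ the group $T_j$ fixes $v$, hence fixes $v\varphi$, hence fixes its component in $U_j$; by (1) that component is $0$. So $U_i\varphi\le U_i$, and by (3) $\varphi$ acts on $U_i$ as a scalar $\lambda_i\in F$. If $h\in H$ maps $U_i$ to $U_j$ and $0\ne v\in U_i$, then $\lambda_j(vh)=(vh)\varphi=(v\varphi)h=\lambda_i(vh)$, so $\lambda_i=\lambda_j$. By transitivity $\varphi$ is a scalar. Conversely scalars commute with $H\le \mathrm{GL}_F(V)$.

*Chief factor.* In $G=V\rtimes H$ the abelian group $V$ acts trivially on itself by conjugation, so $G$ acts on $V$ through $G/V\cong H$. Thus $V$ is a minimal normal subgroup of $G$ with $\operatorname{End}_G(V)=F$, and $L=H$ satisfies $LV=G$, $L\cap V=1$. $\blacksquare$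

**Example (monomial groups).** Let $q\ge3$ be a prime power, $V=\mathbb F_q^n$, $U_i=\langle e_i\rangle$, and $H=(\mathbb F_q^\times)^n\rtimes P$ with $P$ a solvable transitive group of permutations of the coordinates. Let $T_i\cong \mathbb F_q^\times$ be the diagonal matrices with entry $1$ outside position $i$. Then (1) holds because $q\ge 3$ gives a $c\neq1$ in $\mathbb F_q^\times$; (2) holds because $T_i$ is transitive on $U_i\setminus\{0\}$; and (3) holds because an additive $\varphi$ on $\mathbb F_q$ commuting with multiplication by every $c\in\mathbb F_q^\times$ satisfies $c\varphi=(1\varphi)\,c$, so it is multiplication by $1\varphi$. Hence Lemma 2 applies.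

**Proof of Theorem A.** Let $n=(3^d-1)/2$, the number of lines in the dual of $\mathbb F_3^d$, and let $f_1,\dots,f_n$ be nonzero functionals, one from each line. Let $V=\mathbb F_3^n$ and $H=D\rtimes P$, where $D=\{\pm1\}^n$ and $P$ is cyclic of order $n$, permuting $e_1,\dots,e_n$ cyclically. This is the monomial example with $q=3$, so $G=V\rtimes H$ is solvable and $V$ is a complemented chief factor with $\operatorname{End}_G(V)=\mathbb F_3$.

Let $W$ be the $d$-dimensional subspace from Lemma 1, and let $W^*<W$ be proper. By Lemma 1 some coordinate $i$ vanishes on $W^*$ but not on $W$. The sign change $r_i\in D\le G$ then lies in $C_G(W^*)$ and not in $C_G(W)$. So $C_G(W^*)\neq C_G(W)$. Since $d$ was arbitrary, no $\gamma$ exists. $\blacksquare$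

## The function $\Gamma_q(m)$

In the example, $\dim V=(3^d-1)/2$ while $\dim W=d$, so the required dimension is only logarithmic in $\dim V$. This turns out to be the correct order in general.

**Definition.** For a prime power $q$ and $m\ge1$, let $\Gamma_q(m)$ be the least integer $k$ such that for every finite solvable $G$, every $V$ isomorphic to a complemented chief factor of $G$ with $|\operatorname{End}_G(V)|=q$ and $\dim_{\operatorname{End}_G(V)}V=m$, and every subspace $W\le V$, there is $W^*\le W$ with $C_G(W^*)=C_G(W)$ and $\dim W^*\le k$.

**Theorem B.**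

1. *(Upper bound, all $q,m$.)* If $k\ge1$ is an integer with $q^k>(q+1)m^{13/2}$, then $\Gamma_q(m)\le k$. Hence $\Gamma_q(m)\le\lfloor\tfrac{13}2\log_qm+\log_q(q+1)\rfloor+1$.
2. *(Lower bound.)* If $q\ge3$, then $\Gamma_q(m)\ge\lfloor\log_q((q-1)m+1)\rfloor$ for all $m$, and $\Gamma_q(m)\ge2$ for $m\ge2$. If $q=2$ and $m$ is even, then $\Gamma_2(m)\ge\lfloor\log_2(\tfrac m2+1)\rfloor$.
3. *(Sharp value.)* If $m\ge2$ and $q\ge m^{13/2}+1$, then $\Gamma_q(m)=2$.
4. *(Classification.)* For a set $\mathcal S$ of pairs $(q,m)$ with $q\ge3$: $\sup_{\mathcal S}\Gamma_q(m)<\infty$ if and only if $\sup_{\mathcal S}\log_qm<\infty$.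

In particular, unboundedness occurs over every fixed field $\mathbb F_q$, and there $\Gamma_q(m)=\Theta(\log m)$ (for $q=2$, along even $m$).

## Lower bounds: monomial groups and $\mathrm{GL}(2,2)\wr C_n$

**Step 1: $\Gamma_q(m)\ge\lfloor\log_q((q-1)m+1)\rfloor$ for $q\ge3$.** This step repeats Theorem A over $\mathbb F_q$ and for all $m$. Put $d=\lfloor\log_q((q-1)m+1)\rfloor$. Then $d\ge1$ because $(q-1)m+1\ge q$, and $\frac{q^d-1}{q-1}\le m$. The left side is the number of lines in the dual of $\mathbb F_q^d$, so there are nonzero functionals $f_1,\dots,f_m$ on $\mathbb F_q^d$ meeting every line of the dual, with repetitions allowed. Take $V=\mathbb F_q^m$ and $H=(\mathbb F_q^\times)^m\rtimes P$ with $P$ cyclic of order $m$, permuting the coordinates regularly. By the monomial example, $V$ is a complemented chief factor of $G=V\rtimes H$ with $\operatorname{End}_G(V)=\mathbb F_q$. Let $W$ be as in Lemma 1, of dimension $d$. If $W^*<W$ is proper, some coordinate $i$ vanishes on $W^*$ but not on $W$, and the diagonal matrix with an entry $c\ne1$ in position $i$ and $1$ elsewhere centralizes $W^*$ but not $W$. So only $W^*=W$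 works and $\Gamma_q(m)\ge d$.

**Step 2: $\Gamma_q(m)\ge2$ for $q\ge3$, $m\ge2$.** The bound of Step 1 can equal $1$ when $q$ is large compared with $m$, and this step improves it. We want a plane none of whose lines has the centralizer of the plane. Diagonal matrices handle two lines of a coordinate plane, and a swap of coordinates handles the rest.

Let $V=\mathbb F_q^m$ and $H=(\mathbb F_q^\times)^m\rtimes P$, where $P$ consists of the permutations $x\mapsto\pm x+c$ of the index set $\mathbb Z/m$. The translations form a transitive abelian normal subgroup of $P$ of index at most $2$, so $P$ is transitive and solvable, and the monomial example applies. The permutation $s:x\mapsto 3-x$ in $P$ swaps $1$ and $2$. Let $W=\langle e_1,e_2\rangle$, and let $W^*\le W$ have dimension at most $1$. Then $W^*$ lies in a line $\ell$ of $W$.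

If $\ell=\langle e_1\rangle$, the diagonal matrix with a single entry $\ne1$, in position $2$, centralizes $\ell$ but not $e_2\in W$. If $\ell=\langle e_2\rangle$, use position $1$. If $\ell=\langle xe_1+ye_2\rangle$ with $xy\ne0$, consider the element of $H$
$$e_1\mapsto x^{-1}y\,e_2,\qquad e_2\mapsto y^{-1}x\,e_1,\qquad e_i\mapsto e_{s(i)}\quad(i\ne1,2).$$
It sends $xe_1+ye_2$ to $ye_2+xe_1$, so it centralizes $\ell$, but it moves $e_1\in W$. In each case $C_G(W^*)\ne C_G(W)$, so $\Gamma_q(m)\ge2$.

**Step 3: $q=2$, $m=2n$.** Over $\mathbb F_2$ there are no nontrivial diagonal matrices, so coordinates are replaced by planes. Let $U=\mathbb F_2^2$, $V=U^n=U_1\oplus\dots\oplus U_n$, and $H=\mathrm{GL}(2,2)\wr C_n$ with $C_n$ permuting the summands regularly. $H$ is solvable because $\mathrm{GL}(2,2)\cong S_3$. Let $T_i$ be the $i$-th factor $\mathrm{GL}(2,2)$ of the base group. It is transitive on the three nonzero vectors of $U_i$, which gives (1) and (2) of Lemma 2. For (3): $\mathrm{GL}(2,2)$ contains $1+E_{12}$ and $1+E_{21}$, so an endomorphism commuting with it commutes with the matrix units $E_{12}$ and $E_{21}$, which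 generate the full matrix algebra, and is therefore scalar. By Lemma 2, $V$ is a complemented chief factor of $G=V\rtimes H$ with $\operatorname{End}_G(V)=\mathbb F_2$.

Let $d=\lfloor\log_2(n+1)\rfloor\ge1$, so $2^d-1\le n$. Choose nonzero functionals $f_1,\dots,f_n$ on $\mathbb F_2^d$ comprising all nonzero functionals, fix $0\ne v\in U$, and put
$$W=\{(f_1(x)v,\dots,f_n(x)v): x\in\mathbb F_2^d\}.$$
This is the space of Lemma 1 with each coordinate $\lambda$ replaced by $\lambda v$. So $\dim W=d$, and for each proper $W^*<W$ some $i$-th component vanishes on $W^*$ but not on $W$. An element of $T_i$ moving $v$ centralizes $W^*$ but not $W$. Hence $\Gamma_2(2n)\ge d=\lfloor\log_2(\frac m2+1)\rfloor$. This proves B(2). $\blacksquare$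

## The union bound over group elements, and two ways in which it overcounts

Now the upper bound. Let $V$ be an irreducible module for a solvable group $G$, $F=\operatorname{End}_G(V)=\mathbb F_q$, $m=\dim_FV$, and $W\le V$ an $F$-subspace. The natural attempt is to choose $w_1,\dots,w_k\in W$ at random and let $W^*$ be their span. A group element $g\notin C_G(W)$ spoils the choice if it fixes all $w_l$. Its fixed points in $W$ form a proper $F$-subspace, so this happens for a proportion at most $q^{-k}$ of the tuples. Summing over the group $G/C_G(V)$ that acts, we succeed if $q^k>|G/C_G(V)|$.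

The group is too big for this. The theorem that bounds it is the following.

**Pálfy–Wolf theorem** (P. P. Pálfy, J. Algebra 77 (1982) 127–137; T. R. Wolf, Canad. J. Math. 34 (1982) 1097–1111; see Manz–Wolf, *Representations of Solvable Groups*, Thm 3.5). If a finite solvable group $S$ acts faithfully and completely reducibly on a finite vector space $P$, then $|S|\le|P|^\alpha/24^{1/3}$ with $\alpha=\frac{3\log48+\log24}{3\log9}$.

We use it only in the form $|S|\le|P|^{9/4}$. To check the exponent: $48^3\cdot24=2^{15}3^4$, so $\alpha=\frac{15\log2+4\log3}{6\log3}$, and $\alpha<\frac94$ is equivalent to $2^{30}<3^{19}$, that is, $1073741824<1162261467$. (For $P=0$ the form $|S|\le|P|^{9/4}$ holds trivially.)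

Applied to $G/C_G(V)$ this gives $q^{9m/4}$, so the union bound works for $k>\frac94m$, which is worse than the trivial $k=m$. Nor is this only a weakness of the estimate, as two examples show.

*Many blocks.* In Theorem A the group $H$ has $2^nn$ elements, so the union bound demands $3^k>2^nn-1$ when $W=V$, and $k$ grows linearly in $n$. But whether $g$ fixes $w$ is a conjunction of conditions on single coordinates: $g$ carries the $i$-th coordinate to the $j$-th by one of $2$ maps. There are only $2n^2$ such local conditions.

*One block.* Let $V=\mathbb F_{q^u}$ with $H=\mathbb F_{q^u}^\times\rtimes\operatorname{Gal}(\mathbb F_{q^u}/\mathbb F_q)$. It is irreducible, since multiplications are transitive on nonzero vectors. Its endomorphisms are multiplications by elements fixed by Galois, so $F=\mathbb F_q$. For $W=V$ and $u\ge2$ the union bound runs over $u(q^u-1)-1\ge q^{u-1}$ elements, forcing $k\ge u=\dim V$. Localizing to blocks does not help a group that moves no blocks. But $1\neq c\in\mathbb F_{q^u}^\times$ fixes no nonzero vector at all, so the proportion $q^{-k}$ was a gross overestimate for these elements: one nonzero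 vector excludes all of them at once.

The proof combines two repairs: use local conditions between blocks of a finest block decomposition; and, inside a block, collect the many elements into few cosets of a group $A$ that spans a field, where the bad subspaces meet as little as possible and can be counted together. The first task is to find $A$.

## A normal subgroup spanning a field, of index at most $u^{13/2}$

Two textbook facts. A module is *homogeneous* if it is a direct sum of copies of one simple module. For instance, on $\mathbb F_3^n$ the group $\{\pm1\}$ of scalars acts homogeneously, while for $n\ge2$ the group $\{\pm1\}^n$ does not, since the coordinate lines are non-isomorphic. *Clifford's theorem*: if $U$ is an irreducible $K$-module and $M\trianglelefteq K$, then $U|_M$ is completely reducible and $K$ permutes its homogeneous components transitively. In particular, restriction to a normal subgroup preserves complete reducibility. Also, a minimal normal subgroup of a solvable group is elementary abelian.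

**Lemma 3.** Let $F=\mathbb F_q$, and let $K\le\mathrm{GL}_F(U)$ be solvable and irreducible with $\dim_FU=u$. Suppose $U|_M$ is homogeneous for every $M\trianglelefteq K$. Then $K$ has a normal subgroup $A$ such that $F[A]\subseteq\operatorname{End}_F(U)$ is a field and $|K:A|\le u^{13/2}$.

In the one-block example above, $A=\mathbb F_{q^u}^\times$ is a normal subgroup of index $u$ with $F[A]=\mathbb F_{q^u}$. We write $[x,y]=x^{-1}y^{-1}xy$.

**Step 1: the field.** Let $A$ be maximal among the abelian normal subgroups of $K$, and $L=F[A]$. Since $U|_A$ is a direct sum of copies of one simple module $S$, an element of $L$ that kills $S$ kills $U$, so it is $0$. Thus the commutative ring $L$ acts faithfully on the simple module $S$. A simple $L$-module is $L/\mathfrak m$ with $\mathfrak m$ a maximal ideal, and its annihilator is $\mathfrak m$, so $\mathfrak m=0$ and $L$ is a field, of order $q^a$ say. Hence $A\le L^\times$ is cyclic, and $U$ is an $L$-space of dimension $u/a$. It remains to bound $|K:A|$.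

**Step 2: $|K:C|\le a$ for $C=C_K(A)$.** This step passes to the part of $K$ that is $L$-linear. Conjugation by an element of $K$ normalizes $A$, hence induces an $F$-automorphism of $L=F[A]$, which is trivial exactly when the element centralizes $A$. So $K/C$ embeds in $\operatorname{Gal}(L/F)$, which has order $a$. Moreover $C\trianglelefteq K$, $A\le Z(C)$, and $C$ acts $L$-linearly on $U$.

**Step 3: a layer $B$ above $A$.** We need a section of $C$ on which the rest of $C$ can be seen to act. Let $B/A$ be the product of all minimal normal subgroups of $K/A$ contained in $C/A$ (and $B=A$ if $C=A$). Each is elementary abelian, and two distinct ones intersect trivially, hence commute. So $B/A$ is abelian, and its Sylow $p$-subgroup is the product of those minimal normal subgroups that are $p$-groups; it is elementary abelian and, being a sum of irreducible $K$-modules, a completely reducible $K$-module over $\mathbb F_p$. Since $B\le C$, we have $A\le Z(B)$. As $Z(B)$ is characteristic in $B\trianglelefteq K$, it is an abelian normal subgroup of $K$ containing $A$, so by maximality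
$$Z(B)=A.\tag{1}$$

**Step 4: $|B/A|\le(u/a)^2$.** The point is that coset representatives are linearly independent operators. Let $b_1,\dots,b_r$ represent the cosets of $A$ in $B$; they lie in $\operatorname{End}_L(U)$ because $B\le C$. Conjugation by $b\in B$ is an $L$-linear map on $\operatorname{End}_L(U)$, since $b$ commutes with $L$. We have
$$b^{-1}b_ib=b_i[b_i,b],\qquad [b_i,b]\in A\subseteq L^\times,$$
the membership because $B/A$ is abelian. So each $b_i$ is a simultaneous eigenvector for conjugation by $B$, with eigenvalue function $\chi_i(b)=[b_i,b]$. If $\chi_i=\chi_j$, then conjugating $b_ib_j^{-1}$ by $b$ gives $b_i\chi_i(b)\chi_j(b)^{-1}b_j^{-1}=b_ib_j^{-1}$ for all $b\in B$, so $b_ib_j^{-1}\in Z(B)=A$ by (1), and $i=j$. Nonzero simultaneous eigenvectors with pairwise distinct eigenvalue functions are linearly independent. Hence $r\le\dim_L\operatorname{End}_L(U)=(u/a)^2$.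

**Step 5: $C_C(B)=A$.** This ensures that nothing in $C$ beyond $A$ is invisible on $B$. The group $C_C(B)$ is normal in $K$, contains $A$ because $A\le Z(C)$, and meets $B$ in $Z(B)=A$. If it were larger than $A$, then $C_C(B)/A$ would contain a minimal normal subgroup of $K/A$. This lies in $C/A$, hence in $B/A$ by definition of $B$, hence in $(C_C(B)\cap B)/A=1$, a contradiction.

**Step 6: bounding $|C:A|$.** Let $D=C_C(B/A)$, that is, the set of $c\in C$ with $[b,c]\in A$ for all $b\in B$. We bound $|D:A|$ and $|C:D|$.

For $c\in D$ consider $b\mapsto[b,c]\in A$. Since $A$ is central in $C$, the identity $[bb',c]=[b,c]^{b'}[b',c]$ shows that this is a homomorphism $B\to A$, and it is trivial on $A$. Likewise $[b,cc']=[b,c'][b,c]^{c'}=[b,c'][b,c]$, so $c\mapsto(b\mapsto[b,c])$ is a homomorphism $D\to\operatorname{Hom}(B/A,A)$. Its kernel is $C_D(B)=C_C(B)=A$ by Step 5. The group $B/A$ is a direct product of cyclic groups of prime orders. The cyclic group $A$ has at most $p$ elements of order dividing $p$, so a factor of order $p$ has at most $p$ homomorphisms to $A$. Hence $|\operatorname{Hom}(B/A,A)|\le|B/A|$ and $|D:A|\le|B/A|$.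

Next, $C/D$ acts faithfully on $B/A$. For each Sylow subgroup $P$ of $B/A$, $K$ acts completely reducibly on $P$ by Step 3, hence so does $C\trianglelefteq K$ by Clifford's theorem. The solvable group $C/C_C(P)$ acts faithfully and completely reducibly on $P$, so $|C:C_C(P)|\le|P|^{9/4}$ by Pálfy–Wolf. Since $D$ is the intersection of the $C_C(P)$, multiplying over all $P$ gives $|C:D|\le|B/A|^{9/4}$.

**Step 7: assembling.** By Steps 2, 6 and 4,
$$|K:A|=|K:C|\,|C:D|\,|D:A|\le a\,|B/A|^{13/4}\le a\,(u/a)^{13/2}\le u^{13/2}.\qquad\blacksquare$$

## Transport between blocks and the counting: proof of B(1)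

Let $G$ be finite solvable, $V$ an irreducible $G$-module, $F=\operatorname{End}_G(V)=\mathbb F_q$, $m=\dim_FV$, and $W\le V$ an $F$-subspace. Complementedness is not needed for this direction. Let $k\ge1$ be an integer with $q^k>(q+1)m^{13/2}$. We look for $W^*\leq W$ of dimension at most $k$ with $C_G(W^*)=C_G(W)$.

**Step 1: a finest block decomposition.** This step arranges that Lemma 3 applies inside each block. Among the decompositions $V=U_1\oplus\dots\oplus U_n$ into nonzero $F$-subspaces permuted transitively by $G$, choose one with $n$ maximal ($n=1$ is allowed, and $n\le m$ always). Let $u=\dim_FU_i$, so $m=nu$. Let $\pi_i:V\to U_i$ be the projections, $N_i$ the stabilizer of $U_i$ in $G$, and $K_i\le\mathrm{GL}_F(U_i)$ the group induced by $N_i$. It is solvable.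

*$K_i$ is irreducible.* Let $Y$ be a proper nonzero $N_i$-invariant $F$-subspace of $U_i$. If $g,g'$ both carry $U_i$ to $U_j$, then $g'=hg$ with $h\in N_i$, so $Yg'=Yhg=Yg$. Thus the $G$-translates of $Y$ consist of exactly one proper nonzero subspace of each $U_j$, and their sum is a proper nonzero $G$-submodule of $V$, against irreducibility.

*$U_i|_M$ is homogeneous for each $M\trianglelefteq K_i$.* Otherwise, by Clifford's theorem, the homogeneous components $Y_1,\dots,Y_t$ with $t\ge2$ decompose $U_i$ and are permuted transitively by $N_i$. As before, elements carrying $U_i$ to $U_j$ differ by elements of $N_i$, which permute the $Y_s$; so the translates of the $Y_s$ inside $U_j$ are exactly $t$ subspaces, and they decompose $U_j$. Together they form a decomposition of $V$ into $nt>n$ summands permuted transitively by $G$, against the maximality of $n$.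

So Lemma 3 gives $A_i\trianglelefteq K_i$ with $F[A_i]$ a field and $|K_i:A_i|\le u^{13/2}$.

**Step 2: local conditions.** This step replaces group elements by maps between blocks. For $1\le i,j\le n$ let
$$S_{ij}=\{g|_{U_i}: g\in G,\ U_ig=U_j\}.$$
It is nonempty by transitivity, and if $\sigma_0\in S_{ij}$ then $S_{ij}=K_i\sigma_0$, since elements carrying $U_i$ to $U_j$ differ by left factors from $N_i$. As $K_i$ is a union of at most $u^{13/2}$ cosets of $A_i$, the set $S_{ij}$ is a union of at most $u^{13/2}$ sets $A_i\tau$ with $\tau:U_i\to U_j$ an isomorphism. For $\sigma\in S_{ij}$ put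
$$W_\sigma=\{w\in W:(w\pi_i)\sigma=w\pi_j\},$$
an $F$-subspace of $W$. Call $\sigma$ *bad* if $W_\sigma\ne W$.

**Step 3: a tuple avoiding all bad $\sigma$ suffices.** Suppose $(w_1,\dots,w_k)\in W^k$ lies in no $W_\sigma^k$ with $\sigma$ bad, over all $i,j$, and let $W^*$ be its $F$-span. Then $\dim W^*\le k$ and $C_G(W)\le C_G(W^*)$. Conversely let $g\in C_G(W^*)$. For each $i$ let $U_ig=U_j$ and $\sigma=g|_{U_i}\in S_{ij}$. Since $g$ permutes the blocks, $(wg)\pi_j=(w\pi_i)g$ for all $w\in V$. For $w\in W^*$ we have $wg=w$, so $w\pi_j=(wg)\pi_j=(w\pi_i)\sigma$, that is, $w\in W_\sigma$. In particular $w_1,\dots,w_k\in W_\sigma$, so $\sigma$ is not bad and $W_\sigma=W$. Therefore every $w\in W$ satisfies $(wg)\pi_j=(w\pi_i)\sigma=w\pi_j$. As $i$ runs over all indices, so does $j$, and hence $wg=w$. Thus $g\in C_G(W)$, and $C_G(W^*)=C_G(W)$.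

**Step 4: counting one coset $A_i\tau$ as a whole.** This is where the field enters.

**Claim 1.** For fixed $(i,j)$ and fixed $A_i\tau\subseteq S_{ij}$, the proportion of tuples in $W^k$ contained in $W_\sigma^k$ for some bad $\sigma\in A_i\tau$ is at most $(q+1)q^{-k}$.

**Proof.** Let $W_0=W\cap\ker\pi_i\cap\ker\pi_j$ and $|W/W_0|=q^r$. Every $W_\sigma$ contains $W_0$. Let $\sigma=a\tau$ and $\sigma'=a'\tau$ with $a\ne a'$ in $A_i$, and let $w\in W_\sigma\cap W_{\sigma'}$. Then $(w\pi_i)a\tau=w\pi_j=(w\pi_i)a'\tau$, and $\tau$ is injective, so $(w\pi_i)(a-a')=0$. The nonzero element $a-a'$ of the field $F[A_i]$ is invertible, so $w\pi_i=0$, then $w\pi_j=(w\pi_i)\sigma=0$, and $w\in W_0$. Hence the subspaces $X_\sigma=W_\sigma/W_0$ of $W/W_0$, for $\sigma\in A_i\tau$, meet pairwise in $0$. Counting nonzero vectors,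
$$\sum_{\sigma\in A_i\tau}(|X_\sigma|-1)\le q^r-1.\tag{2}$$

If $r=0$, then $W=W_0$, no $\sigma$ is bad, and the proportion is $0$. Let $r\ge1$ and $y=q^{r-1}$. If $\sigma$ is bad, $X_\sigma$ is a proper subspace, so $|X_\sigma|\le y$. A tuple lies in $W_\sigma^k$ exactly when its image in $(W/W_0)^k$ lies in $X_\sigma^k$. All the $X_\sigma^k$ contain the zero tuple, so the proportion is at most
$$q^{-rk}\Bigl(1+\sum_{\sigma\text{ bad}}(|X_\sigma|^k-1)\Bigr).\tag{3}$$

If $y=1$, then $r=1$, all bad $X_\sigma$ are $0$, and (3) equals $q^{-k}$. Let $y\ge q$. For $1<x\le y$ the quotient $\frac{x^k-1}{x-1}=1+x+\dots+x^{k-1}$ is at most $\frac{y^k-1}{y-1}$, so for $1\le x\le y$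
$$x^k-1\le(x-1)\frac{y^k-1}{y-1}.$$
With (2), and since $q^r=qy$, the sum in (3) is at most $(y^k-1)\frac{qy-1}{y-1}$. Here $\frac{qy-1}{y-1}=q+\frac{q-1}{y-1}\le q+1$ because $y\ge q$. So (3) is at most
$$\frac{1+(q+1)(y^k-1)}{(qy)^k}\le\frac{(q+1)y^k}{(qy)^k}=(q+1)q^{-k}.\qquad\square$$

**Step 5: the union bound over cosets.** There are $n^2$ pairs $(i,j)$ and at most $u^{13/2}$ sets $A_i\tau$ for each. By Claim 1 the proportion of tuples in $W^k$ contained in $W_\sigma^k$ for some bad $\sigma$, over all $i,j$, is at most
$$n^2u^{13/2}(q+1)q^{-k}\le (nu)^{13/2}(q+1)q^{-k}=m^{13/2}(q+1)q^{-k}<1 .$$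
So some tuple avoids all bad $\sigma$, and Step 3 gives the required $W^*$. Hence $\Gamma_q(m)\le k$.

**Step 6: the closed form.** The condition $q^k>(q+1)m^{13/2}$ says $k>\frac{13}2\log_qm+\log_q(q+1)$. The least such integer is $\lfloor\frac{13}2\log_qm+\log_q(q+1)\rfloor+1$, and it is at least $1$. This proves B(1). $\blacksquare$

## The value $2$ for large $q$, and which families are bounded

**Proof of B(3).** Let $m\ge2$ and $m^{13/2}\le q-1$. Then $(q+1)m^{13/2}\le q^2-1<q^2$, so B(1) with $k=2$ gives $\Gamma_q(m)\le2$. Since $m\ge2$ forces $q\ge3$, B(2) gives $\Gamma_q(m)\ge2$. $\blacksquare$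

**Proof of B(4).** Let $q\ge3$. Since $\lfloor x\rfloor>x-1$ and $(q-1)m+1>m$, B(2) gives $\Gamma_q(m)>\log_qm-1$. Since $q+1<q^2$, we have $\log_q(q+1)<2$, so B(1) gives an upper bound and altogether
$$\log_qm-1<\Gamma_q(m)\le\tfrac{13}2\log_qm+\log_q(q+1)+1<\tfrac{13}2\log_qm+3.\tag{4}$$
Hence $\Gamma_q(m)$ is bounded on a set $\mathcal S$ of pairs with $q\ge3$ if and only if $\log_qm$ is. $\blacksquare$

For fixed $q\ge3$, (4) gives $\Gamma_q(m)=\Theta(\log m)$ as $m\to\infty$. For $q=2$ and even $m$, B(2) gives $\Gamma_2(m)>\log_2(\frac m2+1)-1>\log_2m-2$, and B(1) gives $\Gamma_2(m)<\frac{13}2\log_2m+3$, so again $\Gamma_2(m)=\Theta(\log m)$ along even $m$. In particular $\Gamma_q$ is unbounded over every fixed field $\mathbb F_q$, which completes the proof of Theorem B.
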